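
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{remark}[lemma]{Remark}

\title{Sequences of sets with bounded one-way differences}


\begin{abstract}
For $k\ge 2$ let $f(n,k)$ be the maximum length of a sequence $F_1,\dots,F_m$ of distinct subsets of an $n$-element set such that $|F_i\setminus F_j|<k$ whenever $i<j$. It was conjectured that for all large $n$
\[
f(n,k)=\binom nk+2\sum_{i<k}\binom ni-\binom{2k-1}{k}.
\]
We show that this is false for every $k\ge 3$: the left side exceeds the right side for every $n\ge 2k+1$, and the excess has order $n^{k-1}$. For $n\ge 2k$, equality holds exactly when $k=2$ or $n=2k$. We also prove that $f(n,k)\le \binom nk+k\binom n{k-1}+O_k(n^{k-2})$ for $k\ge3$, which gives $f(n,3)=\binom n3+3\binom n2+O(n)$.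
\end{abstract}

\section{The question and the answer}

\subsection{One-way differences}

Call $|A\setminus B|$ the \emph{one-way difference} from $A$ to $B$. It is $0$ exactly when $A\subset B$, and in general it says by how many elements $A$ sticks out of $B$. Let $X$ be an $n$-element set, and let $f(n,k)$ be the maximum length $m$ of a sequence $(F_1,\dots,F_m)$ of distinct subsets of $X$ with
\begin{equation}\label{eq:oneway}
|F_i\setminus F_j|<k\qquad\text{for all } i<j .
\end{equation}
For $k=1$ the condition says $F_1\subset F_2\subset\cdots$, so the sequence is a chain and $f(n,1)=n+1$. For larger $k$ each set may stick out of every later set by up to $k-1$ elements, while nothing is asked about $|F_j\setminus F_i|$ for $i<j$. How much longer than a chain can such a sequence be?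

Two kinds of sets come for free. A set with fewer than $k$ elements has one-way difference less than $k$ to every set, and every set has one-way difference less than $k$ to a set with more than $n-k$ elements. So all small sets can be put at the beginning and all large sets at the end. It remains to choose sets of size $s$ with $k\le s\le n-k$, and here one can thicken a chain. Let $X=[n]=\{1,\dots,n\}$, and for each such $s$ take all $s$-sets containing $[s-k+1]$, ordered by size. Each of them has only $k-1$ further elements, and all later sets contain $[s-k+1]$, so \eqref{eq:oneway} holds. (For $k=1$ this is the chain itself.) Counting these sets, which we do in Section~\ref{sec:families}, gives the known bound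
\[
f(n,k)\ \ge\ g(n,k):=\binom nk+2\left(\binom n{k-1}+\binom n{k-2}+\cdots+\binom n0\right)-\binom{2k-1}{k}
\qquad(n\ge2k).
\]
It is also known that $f(n,k)=(1+o(1))\binom nk$ for $k\ge3$ as $n\to\infty$, so the leading term of $g$ is right, and that $f=g$ fails for $k=3$, $n=7$. According to the following conjecture from \cite{onewaydiffs}, equality holds once $n$ is large.

\medskip
\noindent\textbf{Conjecture \cite{onewaydiffs}.} \emph{For every $k\ge2$ there is $n_o(k)\ge 2k$ such that $f(n,k)=g(n,k)$ for all $n\ge n_o(k)$.}
\medskip

We show that there is such an $n_o(k)$ for $k=2$ but for no $k\ge3$. So the conjecture is false.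

\begin{theorem}\label{thm:lower}
For $k\ge3$ and $n\ge2k$ we have $f(n,k)\ge g(n,k)+E(n,k)$, where
\[
E(n,k)=\sum_{m=2k}^{n-1}\left[\binom{m-2}{k-2}-\binom{2k-3}{k-2}\right]
=\binom{n-2}{k-1}-\binom{2k-2}{k-1}-(n-2k)\binom{2k-3}{k-2}.
\]
Every summand is positive, so $f(n,k)>g(n,k)$ for every $n\ge2k+1$, and no $n_o(k)$ exists. For $k=3$, $E(n,3)=\binom{n-5}2$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $k\ge2$ and $n\ge2k$. Then $f(n,k)=g(n,k)$ if and only if $k=2$ or $n=2k$.
\end{theorem}

\begin{theorem}\label{thm:second}
For fixed $k\ge3$,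
\[
\binom nk+3\binom n{k-1}-O_k(n^{k-2})\ \le\ f(n,k)\ \le\ \binom nk+k\binom n{k-1}+O_k(n^{k-2}).
\]
Hence $f(n,k)-g(n,k)=\Theta_k(n^{k-1})$, and $f(n,3)=\binom n3+3\binom n2+O(n)$.
\end{theorem}

For $k\ge4$ these results locate the coefficient of $\binom n{k-1}$ only between $3$ and $k$.

\subsection{The smallest counterexample by hand}

Let $k=3$, $n=7$. Only the sizes $s=3$ and $s=4$ are in question. The thickened chain consists of the $3$-sets containing $1$, of which there are $\binom62=15$, and the $4$-sets containing $\{1,2\}$, of which there are $\binom52=10$. That makes $25$ sets.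

Instead, take the $3$-sets with at least two elements in $[3]$ and the $4$-sets with at least three elements in $[4]$. There are $3\cdot4+1=13$ of the first kind and $4\cdot3+1=13$ of the second kind, so $26$ in all. Order them by size. A $3$-set $A$ of the family must not stick out by three elements of a later set $B$, that is, it must meet it. This is so because $A$ has at least two elements in $[3]$ and $B$ misses at most one element of $[3]$. A $4$-set $A$ must meet a later $4$-set $B$ in at least two elements; this holds because $A$ has at least three elements in $[4]$ and $B$ misses at most one element of $[4]$. Together with the $2(1+7+21)=58$ small and large sets this gives $f(7,3)\ge84>83=g(7,3)$.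

\subsection{The idea: a go-between}\label{sec:idea}

In both families above the condition is checked in the same way. One finds an initial segment $V$ such that $A$ sticks out of $V$ only a little and $V$ sticks out of $B$ only a little, and uses
\begin{equation}\label{eq:gobetween}
|A\setminus B|\le|A\setminus V|+|V\setminus B| .
\end{equation}
In the thickened chain the split of the budget is $(k-1)+0$; in the counterexample it is $(k-2)+1$. All splits $(k-1-j)+j$ with $0\le j\le k-1$ are possible. For fixed $k\ge3$, the two extreme ones, $j=0$ and $j=k-1$, give about $\binom n{k-1}$ fewer sets than the others, because of what happens at the ends of the range of $s$ (Remark~\ref{rem:splits}). For $k=2$ there are only extreme splits, and this is the case in which equality holds (Section~\ref{sec:equality}).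

For the upper bound (Section~\ref{sec:upper}) we show that, after a standard compression, \emph{every} pair of sets in the family has an initial segment as a go-between. Taking the two sets equal, we see that each set differs from some initial segment in at most $k-1$ elements. At most $(k-1)\binom n{k-1}$ sets come closer than that. The others can be encoded by a $k$-subset of $[n-1]$ and an index, and the main step is that, apart from $O_k(n^{k-2})$ sets, there are no more of them than there are $k$-subsets of $[n-1]$.

\medskip
\noindent\textbf{Conventions.} From now on $k\ge2$, $n\ge2k$ and $X=[n]$, with $[0]=\emptyset$. Inclusions need not be strict, and intervals such as $(v,n]$ are intervals of integers. We put $\binom ab=0$ if $b<0$ or $b>a\ge0$. The constants in $O_k$ and $\Theta_k$ depend only on $k$, and $n\to\infty$. We repeatedly use $\sum_{w=a}^{b}\binom wm=\binom{b+1}{m+1}-\binom a{m+1}$. For a set $S$ of integers, $S+1$ and $S-1$ are its translates.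

\section{Reduction to middle sets}

\begin{lemma}\label{lem:order}
A family $\mathcal F$ of subsets of $X$ can be ordered so that \eqref{eq:oneway} holds if and only if
\[
\text{\textup{(P)}}\qquad |A\setminus B|<k\quad\text{for all }A,B\in\mathcal F\text{ with }|A|\le|B| .
\]
\end{lemma}

\begin{proof}
If (P) holds, order $\mathcal F$ by non-decreasing size. Conversely, let $\mathcal F$ be ordered so that \eqref{eq:oneway} holds, and let $|A|\le|B|$; we may assume $A\ne B$. If $A$ precedes $B$, then $|A\setminus B|<k$ by \eqref{eq:oneway}. If $B$ precedes $A$, then $|A\setminus B|\le|B\setminus A|<k$, where the first inequality is $|A|\le|B|$.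
\end{proof}

Call a set $A$ \emph{middle} if $k\le|A|\le n-k$, and let $h(n,k)$ be the maximum size of a family of middle sets with (P).

\begin{lemma}\label{lem:middle}
For $n\ge2k$ we have $f(n,k)=2\sum_{i<k}\binom ni+h(n,k)$. In particular $f(n,k)=g(n,k)$ if and only if $h(n,k)=\binom nk-\binom{2k-1}k$.
\end{lemma}

\begin{proof}
Since $n\ge2k$, the classes of sets of size less than $k$, of middle sets, and of sets of size more than $n-k$ are disjoint, and the first and the last contain $\sum_{i<k}\binom ni$ sets each. The middle sets of a family with (P) have (P), so $f$ is at most the right side. Conversely, add all non-middle sets to a family of middle sets with (P), and let $|A|\le|B|$. If $|A|<k$, then $|A\setminus B|<k$. If $|B|>n-k$, then $|A\setminus B|\le n-|B|<k$. Otherwise both sets are middle. So (P) is preserved.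
\end{proof}

\section{Go-between families}\label{sec:families}

Let $0\le j\le k-1$. For $k\le s\le n-k$ put
\[
u_j(s)=s-k+1+2j,\qquad \mathcal F^{(j)}_s=\{A\subset X:\ |A|=s,\ |[u_j(s)]\setminus A|\le j\},\qquad \mathcal F^{(j)}=\bigcup_{s=k}^{n-k}\mathcal F^{(j)}_s .
\]
Here $1+2j\le u_j(s)\le n-2k+1+2j\le n-1$. The thickened chain is $\mathcal F^{(0)}$, and the family in the example above is $\mathcal F^{(1)}$ for $k=3$, $n=7$.

\begin{lemma}\label{lem:P}
Each $\mathcal F^{(j)}$ is a family of middle sets with \textup{(P)}.
\end{lemma}

\begin{proof}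
Let $A\in\mathcal F^{(j)}_s$, $B\in\mathcal F^{(j)}_{s'}$, $s\le s'$, and $u=u_j(s)\le u_j(s')$. Then
\[
|A\setminus[u]|=s-u+|[u]\setminus A|\le(k-1-2j)+j=k-1-j,\qquad |[u]\setminus B|\le|[u_j(s')]\setminus B|\le j,
\]
and \eqref{eq:gobetween} with $V=[u]$ gives $|A\setminus B|\le k-1$.
\end{proof}

For $j=0$, a set in $\mathcal F_s^{(0)}$ consists of $[s-k+1]$ and $k-1$ of the remaining $w=n-s+k-1$ elements. As $s$ runs from $k$ to $n-k$, $w$ runs from $n-1$ down to $2k-1$, so
\[
|\mathcal F^{(0)}|=\sum_{w=2k-1}^{n-1}\binom w{k-1}=\binom nk-\binom{2k-1}k .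
\]
By Lemma~\ref{lem:middle} this proves $f(n,k)\ge g(n,k)$ for all $n\ge 2k$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $k\ge3$, and write $\phi(n)=|\mathcal F^{(1)}|$ with $k$ fixed. Let $u=u_1(s)=s-k+3$. A set $A\in\mathcal F^{(1)}_s$ either misses exactly one of the $u$ elements of $[u]$ and has $s-(u-1)=k-2$ elements outside $[u]$, or contains $[u]$ and has $s-u=k-3$ elements outside. So, with $w=n-u$, which runs over $2k-3\le w\le n-3$,
\[
\phi(n)=\sum_{w=2k-3}^{n-3}\left[(n-w)\binom w{k-2}+\binom w{k-3}\right].
\]
We compare $\phi(n)$ with $\binom nk-\binom{2k-1}k$ by induction on $n$.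

\emph{Start.} For $n=2k$ only $w=2k-3$ occurs. Since $\binom{2k-3}{k-2}=\binom{2k-3}{k-1}$,
\[
\phi(2k)=3\binom{2k-3}{k-2}+\binom{2k-3}{k-3}
=\binom{2k-3}{k-1}+2\binom{2k-3}{k-2}+\binom{2k-3}{k-3}=\binom{2k-1}{k-1}=\binom{2k}k-\binom{2k-1}k .
\]

\emph{Step.} Passing from $n$ to $n+1$ adds the term with $w=n-2$ and raises each factor $n-w$ by one, so
\begin{align*}
\phi(n+1)-\phi(n)
&=3\binom{n-2}{k-2}+\binom{n-2}{k-3}+\sum_{w=2k-3}^{n-3}\binom w{k-2}\\
&=3\binom{n-2}{k-2}+\binom{n-2}{k-3}+\binom{n-2}{k-1}-\binom{2k-3}{k-1}\\
&=\binom n{k-1}+\left[\binom{n-2}{k-2}-\binom{2k-3}{k-2}\right].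
\end{align*}
The last line uses $\binom n{k-1}=\binom{n-2}{k-1}+2\binom{n-2}{k-2}+\binom{n-2}{k-3}$ and again $\binom{2k-3}{k-1}=\binom{2k-3}{k-2}$. Since $\binom{n+1}k-\binom nk=\binom n{k-1}$ and $E(2k,k)=0$, induction gives
\[
\phi(n)=\binom nk-\binom{2k-1}k+E(n,k),
\]
and Lemmas~\ref{lem:middle} and~\ref{lem:P} give $f(n,k)\ge g(n,k)+E(n,k)$. The closed form of $E$ follows from $\sum_{m=2k}^{n-1}\binom{m-2}{k-2}=\binom{n-2}{k-1}-\binom{2k-2}{k-1}$. If $k\ge3$ and $m\ge2k$, then $m-2>2k-3$ and $k-2\ge1$, so each summand is positive; this is where $k\ge3$ is needed. For $k=3$ the sum is $\sum_{m=6}^{n-1}(m-5)=\binom{n-5}2$.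
\end{proof}

\begin{remark}[What each split costs]\label{rem:splits}
Fix $k$ and let $n\to\infty$. Choosing a $k$-subset of $\{0,1,\dots,n\}$ by first choosing its $(j+1)$-st smallest element $u$ shows that $\sum_{u=0}^n\binom uj\binom{n-u}{k-1-j}=\binom{n+1}k=\binom nk+\binom n{k-1}$. The sets $A\in\mathcal F^{(j)}_s$ with $|[u_j(s)]\setminus A|=j$ account for the terms of this sum with $2j+1\le u\le n-2k+1+2j$. If $1\le j\le k-2$, the boundedly many missing terms at the two ends are $O_k(n^{k-1-j})$ and $O_k(n^j)$, hence $O_k(n^{k-2})$. The sets with $|[u]\setminus A|=i<j$ number $\binom ui\binom{n-u}{k-1-2j+i}=O_k(n^{k-3})$ for each $u$, so $O_k(n^{k-2})$ in all. So $|\mathcal F^{(j)}|=\binom nk+\binom n{k-1}+O_k(n^{k-2})$ for every $j$ with $1\le j\le k-2$. For $j=0$, however, the missing term $u=0$ alone is $\binom n{k-1}$, and for $j=k-1$ so is the missing term $u=n$. For $k=2$ there is no $j$ strictly between $0$ and $k-1$.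
\end{remark}

\section{When equality holds}\label{sec:equality}

We prove Theorem~\ref{thm:class}. If $k\ge3$ and $n\ge2k+1$, then $f>g$ by Theorem~\ref{thm:lower}. Since $f\ge g$ always, it remains to bound $h(n,k)$ from above for $n=2k$ and for $k=2$.

\medskip
\noindent\textbf{The case $n=2k$.} All middle sets have size $k$, and a set and its complement have one-way difference $k$. So at most one set from each complementary pair occurs, and $h(2k,k)\le\frac12\binom{2k}k=\binom{2k-1}{k}=\binom{2k}k-\binom{2k-1}k$.

\medskip
\noindent\textbf{The case $k=2$, $n\ge4$.} Let $\mathcal F$ be a family of middle sets with (P), let the layer $\mathcal F_s$ be the family of its $s$-sets for $2\le s\le n-2$, and let $m_s=|\mathcal F_s|$. By (P), any two distinct members of $\mathcal F_s$ meet in exactly $s-1$ elements. This leaves two shapes for a layer with at least three members. Call $\mathcal F_s$ a \emph{star} $(Z,L)$ if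
\[
\mathcal F_s=\{Z\cup\{x\}:x\in L\},\quad |Z|=s-1,\ L\cap Z=\emptyset,\quad\text{so } m_s=|L|\le n-s+1,
\]
and a \emph{co-star} $(T,M)$ if
\[
\mathcal F_s=\{T\setminus\{y\}:y\in M\},\quad |T|=s+1,\ M\subset T,\quad\text{so } m_s=|M|\le s+1 .
\]

\emph{If $m_s\ge3$, then $\mathcal F_s$ is a star or a co-star.} Take distinct $A,B\in\mathcal F_s$ and write $I=A\cap B$, $A=I\cup\{a\}$, $B=I\cup\{b\}$. If all members contain $I$, we have a star. Otherwise some $C\in\mathcal F_s$ misses some $x\in I$. As $C$ meets $A$ and $B$ in $s-1$ elements, it contains $A\setminus\{x\}$ and $B\setminus\{x\}$, so $C=(A\cup B)\setminus\{x\}$. By the same argument every member that does not contain $I$ lies in $A\cup B$. If a member $D=I\cup\{d\}$ had $d\ne a,b$, then $D\cap C=I\setminus\{x\}$ would have only $s-2$ elements. So all members lie in the $(s+1)$-set $A\cup B$, and we have a co-star.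

Stars can be large when $s$ is small and co-stars when $s$ is large. So the danger is a large star followed by a large co-star, and the next statement says that this forces a gap between them.

\emph{Claim. If layer $s$ is a star $(Z,L)$, layer $s'>s$ is a co-star $(T,M)$, and both are non-empty, then $\min(m_s,m_{s'})\le s'-s+2$.} By (P), $|(Z\cup\{x\})\setminus(T\setminus\{y\})|\le1$ for all $x\in L$, $y\in M$. Let $d=|Z\setminus T|$. Then $d\le1$ and $|T\setminus Z|=(s'+1)-(s-1-d)=s'-s+2+d$.
\begin{itemize}
\item If $d=0$ and $L\subset T$, then $L\subset T\setminus Z$ and $|L|\le s'-s+2$.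
\item If $d=0$ and some $x\in L$ is not in $T$, then for $y\in M\cap Z$ the difference would contain both $x$ and $y$. So $M\subset T\setminus Z$ and $|M|\le s'-s+2$.
\item Let $d=1$ and $Z\setminus T=\{z\}$. The element $z$ is always in the difference, so nothing else is. Hence $L\subset T$, since $x\notin T$ would also be in the difference. Likewise $y\notin Z$ and $y\ne x$ for all $y\in M$, $x\in L$. So $L$ and $M$ are disjoint non-empty subsets of $T\setminus Z$, a set of size $s'-s+3$, and both have size at most $s'-s+2$.
\end{itemize}

\emph{Counting.} Let $H_v=\{s:m_s\ge v\}$, so that $|\mathcal F|=\sum_{v\ge1}|H_v|$. There are $n-3$ layers, so $|H_v|\le n-3$. We show that $|H_v|\le n-v$ for $4\le v\le n-1$, where we may assume $H_v\ne\emptyset$. Label each layer in $H_v$ as a star or as a co-star. A star in $H_v$ has $v\le n-s+1$, that is, $s\le n+1-v$; a co-star in $H_v$ has $s\ge v-1$.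
\begin{itemize}
\item If some star precedes some co-star in $H_v$, there are consecutive elements $s<s'$ of $H_v$ such that $s$ is a star and $s'$ a co-star. By the Claim $v\le s'-s+2$, so at least $v-3$ layers between them are not in $H_v$, and $|H_v|\le(n-3)-(v-3)=n-v$.
\item If there are only stars, $H_v\subset[2,n+1-v]$ and $|H_v|\le n-v$.
\item If there are only co-stars, $H_v\subset[v-1,n-2]$ and $|H_v|\le n-v$.
\item If both kinds occur and all co-stars precede all stars, then $H_v\subset[v-1,n+1-v]$ and $|H_v|\le n-2v+3\le n-v$.
\end{itemize}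
If $m_s\ge3$, then $m_s\le\max(n-s+1,s+1)\le n-1$, so $H_v=\emptyset$ for $v\ge\max(n,4)=n$. Therefore
\[
|\mathcal F|\le3(n-3)+\sum_{v=4}^{n-1}(n-v)=\bigl[(n-1)+(n-2)+(n-3)-3\bigr]+\bigl[(n-4)+\cdots+1\bigr]=\binom n2-3=\binom n2-\binom32 .
\]
So $h(n,2)\le\binom n2-\binom32$, and $f(n,2)=g(n,2)$ for all $n\ge4$. This completes the proof of Theorem~\ref{thm:class}.\qed

\section{The second-order term}\label{sec:upper}

We prove Theorem~\ref{thm:second}; let $k\ge3$ be fixed. The lower bound follows from Theorem~\ref{thm:lower}, because $g(n,k)=\binom nk+2\binom n{k-1}+O_k(n^{k-2})$ and $E(n,k)=\binom{n-2}{k-1}-O_k(n)=\binom n{k-1}-O_k(n^{k-2})$. The rest of the section bounds $h(n,k)$ from above. Let $\mathcal F$ be a family of middle sets with (P) and $|\mathcal F|=h(n,k)$.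

\subsection{Shifting}

We want every pair in $\mathcal F$ to have an initial segment as a go-between. An arbitrary family has no reason to favor initial segments, so we first push its sets to the left. For $i<j$ in $X$ let $S_{ij}$ replace each $A\in\mathcal F$ with $j\in A$, $i\notin A$ by $A'=(A\setminus\{j\})\cup\{i\}$, provided that $A'\notin\mathcal F$; all other sets stay. This keeps all sizes and $|\mathcal F|$.

\emph{It also keeps \textup{(P)}}, that is, $|A\cap B|\ge|A|-k+1$ for $|A|\le|B|$. Take two resulting sets that come from $A$ and $B$. If both or neither moved, the size of the intersection is unchanged. Suppose exactly one moved; call it $C$, call the other one $C^*$, and write $C'=(C\setminus\{j\})\cup\{i\}$. The intersection can shrink only if $j\in C^*$ and $i\notin C^*$. Then, since $C^*$ did not move, $C^{*\prime}=(C^*\setminus\{j\})\cup\{i\}$ belongs to $\mathcal F$, and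
\[
|C'\cap C^*|=|C\cap C^*|-1=|C\cap C^{*\prime}| .
\]
The right side is the size of the intersection of two members of the original family whose sizes are $|C|$ and $|C^*|$, so it is large enough by (P).

Each shift that moves a set decreases $\sum_{A\in\mathcal F}\sum_{a\in A}a$. So after finitely many shifts we may assume that $\mathcal F$ is \emph{shifted}: if $i<j$, $j\in A\in\mathcal F$ and $i\notin A$, then $(A\setminus\{j\})\cup\{i\}\in\mathcal F$. Consequently:
\begin{equation}\label{eq:down}
\begin{minipage}{0.85\textwidth}
\emph{if $A=\{a_1<\dots<a_t\}\in\mathcal F$ and $A^*=\{a_1^*<\dots<a_t^*\}\subset X$ with $a_l^*\le a_l$ for all $l$, then $A^*\in\mathcal F$.}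
\end{minipage}
\end{equation}
Indeed, if $A^*\ne A$, let $l$ be the least index with $a_l^*<a_l$. Then $a_l-1\ge a^*_l\ge1$, and if $l>1$ then $a_{l-1}=a_{l-1}^*<a_l^*\le a_l-1$. So $a_l-1\in X\setminus A$, and replacing $a_l$ by $a_l-1$ gives a member of $\mathcal F$ that still dominates $A^*$ entry by entry; use induction on $\sum_l(a_l-a_l^*)$.

\subsection{Every pair has a go-between}

\begin{lemma}\label{lem:gobetween}
If $A,B\in\mathcal F$ and $|A|\le|B|$ (possibly $A=B$), then there is $v\in\{0,\dots,n\}$ with
\[
|A\setminus[v]|+|[v]\setminus B|\le k-1 .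
\]
\end{lemma}

\begin{proof}
Suppose the sum is at least $k$ for every $v$. We shift $A$ to a set that sticks out of $B$ by at least $k$ elements. With $v=0$ and $v=n$ we get $|A|\ge k$ and $|X\setminus B|\ge k$. Let $C=\{c_1<\dots<c_k\}$ be the $k$ smallest elements of $X\setminus B$, and $\alpha_1<\dots<\alpha_k$ the $k$ largest elements of $A$. Taking $v=c_i-1$, where $|[v]\setminus B|=i-1$, we see that at least $k-i+1$ elements of $A$ are at least $c_i$, so $\alpha_i\ge c_i$. Hence $|A\cap(v,n]|\ge|C\cap(v,n]|$ for all $v$, and removing the elements of $A\cap C$,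
\[
|(A\setminus C)\cap(v,n]|\ge|(C\setminus A)\cap(v,n]|\qquad(0\le v\le n).
\]
Let $m=|C\setminus A|$; by the case $v=0$ we have $m\le|A\setminus C|$. Let $A^*$ be obtained from $A\cup C$ by deleting the $m$ largest elements of $A\setminus C$. Then $|A^*|=|A|$. The number of deleted elements greater than $v$ is $\min(m,|(A\setminus C)\cap(v,n]|)\ge|(C\setminus A)\cap(v,n]|$, and the right side is the number of added elements greater than $v$. So $|A^*\cap[v]|\ge|A\cap[v]|$ for all $v$. This means that $A^*$ is entry by entry at most $A$, and $A^*\in\mathcal F$ by \eqref{eq:down}. But $|A^*|=|A|\le|B|$ and $C\subset A^*\setminus B$, which contradicts (P).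
\end{proof}

Without shifting the lemma fails already for one set: for $n=2k$ and $\mathcal F=\{A\}$ with $A=\{k+1,\dots,2k\}$, the sum with $B=A$ is at least $k$ for every $v$.

\subsection{The walk of a set, and its codes}

For $A\in\mathcal F$ let
\[
D_A(v)=|A\setminus[v]|+|[v]\setminus A|\qquad(0\le v\le n),
\]
the size of the symmetric difference $A\triangle[v]$. As $v$ increases, $D_A$ is a walk with steps $\pm1$: $D_A(v)-D_A(v-1)$ is $-1$ if $v\in A$ and $+1$ if $v\notin A$. Since $A$ is middle, $D_A(0)=|A|\ge k$ and $D_A(n)=n-|A|\ge k$. By Lemma~\ref{lem:gobetween} with $B=A$, $\min D_A\le k-1$. So each member of $\mathcal F$ is of one of the following two kinds.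

\medskip
\noindent\textbf{Near sets: $\min D_A\le k-2$.} Let $u$ be the first point with $D_A(u)=k-2$. The walk steps down to $u$, so $u\ge1$ and $u\in A$. Therefore $T=A\triangle[u]$ has $k-2$ elements and $u\notin T$. Since $A=T\triangle[u]$, the set $A$ is determined by the $(k-1)$-set $T\cup\{u\}$ and the rank of $u$ in it. So there are at most $(k-1)\binom n{k-1}$ near sets.

\medskip
\noindent\textbf{Tight sets: $\min D_A=k-1$.} Let $u$ be any minimizer of $D_A$. Then $1\le u\le n-1$ and $D_A(u\pm1)=k$, so $u\in A$ and $u+1\notin A$. Put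
\[
R=[u]\setminus A\subset[u-1],\qquad S=A\setminus[u]\subset[u+2,n],\qquad r=|R|,\qquad |R|+|S|=k-1,
\]
\[
K=R\cup\{u\}\cup(S-1)=\{y_1<\dots<y_k\}\subset[n-1],\qquad u=y_{r+1}.
\]
Call $(K,r)$ the \emph{code of $A$ at $u$}. Moving $S$ down by one loses nothing, since $u+1\notin A$, and it makes $K$ a $k$-subset of $[n-1]$ rather than of $[n]$; this saves about $\binom n{k-1}$ in the final count. The code determines $A$ and its size:
\begin{equation}\label{eq:decode}
A=\bigl([y_{r+1}]\setminus\{y_1,\dots,y_r\}\bigr)\cup\{y_j+1:j\ge r+2\},\qquad |A|=y_{r+1}+k-1-2r .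
\end{equation}
The codes of $A$ correspond to the minimizers of $D_A$. To find all of them from one code, count the steps between $u$ and $v$:
\begin{equation}\label{eq:walk}
D_A(v)-D_A(u)=|u-v|-2q,\qquad
q=\begin{cases}\#\{j\le r:y_j>v\}&(v<u),\\ \#\{j\ge r+2:y_j<v\}&(v>u).\end{cases}
\end{equation}
Indeed, for $v<u$ the walk from $v$ to $u$ goes up at the $q$ elements of $R$ in $(v,u]$ and down otherwise; for $v>u$ the walk from $u$ to $v$ goes down at the $q$ elements of $S$ in $(u,v]$ and up otherwise. Call $y_{j+1}-y_j$ the \emph{gap of index $j$} of $K$. If $q\ge1$, then $v\le y_{r+1-q}-1$ or $v\ge y_{r+1+q}+1$, so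
\begin{equation}\label{eq:gaps}
|u-v|\ \ge\ 1+(\text{sum of the $q$ consecutive gaps that start at $u=y_{r+1}$ on the side of $v$}).
\end{equation}
Figure~\ref{fig:walk} shows a walk with two minimizers.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\draw[->] (0,0)--(11.7,0) node[right] {$v$};
\draw[->] (0,0)--(0,6.7) node[above] {$D_A(v)$};
\draw[dashed] (0,2)--(11.3,2) node[right] {$k-1$};
\foreach \x in {1,...,11} \draw (\x,0.08)--(\x,-0.08) node[below] {\scriptsize $\x$};
\foreach \y in {2,4,6} \draw (0.08,\y)--(-0.08,\y) node[left] {\scriptsize $\y$};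
\draw[thick] (0,6)--(1,5)--(2,4)--(3,3)--(4,2)--(5,3)--(6,2)--(7,3)--(8,4)--(9,5)--(10,4)--(11,5);
\fill (4,2) circle (3.5pt);
\fill (6,2) circle (3.5pt);
\end{tikzpicture}
\caption{The walk $D_A$ for $k=3$, $n=11$ and $A=\{1,2,3,4,6,10\}$. It steps down at the elements of $A$ and up elsewhere. The minimum $k-1=2$ is attained at $u=4$ and at $u=6$. The code at $4$ is $(\{4,5,9\},0)$ and the code at $6$ is $(\{5,6,9\},1)$; both $3$-sets contain two consecutive integers.}\label{fig:walk}
\end{figure}

There are $k$ possible indices $r$ for each $K$, so codes alone bound the number of tight sets only by $k\binom{n-1}k$. We need essentially one tight set for each $K$.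

\subsection{Two sets over one code}

The case $k=2$, although not needed, shows what to expect. Let $K=\{y<z\}$. By \eqref{eq:decode}, the code $(K,0)$ belongs to $A=[y]\cup\{z+1\}$ and $(K,1)$ to $\tilde A=[z]\setminus\{y\}$. If $z\ge y+2$, then $|A|=y+1\le z-1=|\tilde A|$ and $A\setminus\tilde A=\{y,z+1\}$, so the two sets violate (P) and only one of the two indices can occur. If $z=y+1$, then $\tilde A=[y-1]\cup\{y+1\}$ is the smaller set and $\tilde A\setminus A=\{y+1\}$, so the two sets do not violate (P). Thus unit gaps need separate treatment.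

For larger $k$ two sets over the same $K$ need not violate (P) even if $K$ has no unit gap. For $k=3$, the sets with codes $(K,0)$ and $(K,1)$ are $A=[y_1]\cup\{y_2+1,y_3+1\}$ and $\tilde A=([y_2]\setminus\{y_1\})\cup\{y_3+1\}$, and $A\setminus\tilde A=\{y_1,y_2+1\}$ has only two elements. But if both gaps of $K$ are at least $2$, then $|A|\le|\tilde A|$ and the two sets have no go-between, and by Lemma~\ref{lem:gobetween} this is enough to exclude them. We prove this in a form that also compares slightly different $k$-sets, as the treatment of unit gaps requires.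

\begin{lemma}\label{lem:compare}
There are no tight sets $A,\tilde A\in\mathcal F$ with codes $(K,r)$, $(\tilde K,\tilde r)$, $r<\tilde r$, where $K=\{y_1<\dots<y_k\}$ and $\tilde K=\{\tilde y_1<\dots<\tilde y_k\}$, such that
\begin{enumerate}
\item[\textup{(i)}] $\tilde y_j\le y_j$ for all $j$, with equality for $j\le r+1$ and for $j\ge\tilde r+1$;
\item[\textup{(ii)}] $y_{r+1}$ is the smallest minimizer of $D_A$, and $\tilde y_{\tilde r+1}$ is the largest minimizer of $D_{\tilde A}$;
\item[\textup{(iii)}] $y_{\tilde r+1}-y_{r+1}\ge2(\tilde r-r)$.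
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose there are such sets, and let $u=y_{r+1}=\tilde y_{r+1}$ and $\tilde u=y_{\tilde r+1}=\tilde y_{\tilde r+1}$, so $u<\tilde u$. By \eqref{eq:decode}, $|\tilde A|-|A|=(\tilde u-u)-2(\tilde r-r)$, which is non-negative by (iii). So by Lemma~\ref{lem:gobetween} there is $v$ with
\[
e(v):=|A\setminus[v]|+|[v]\setminus\tilde A|\le k-1 .
\]
We obtain a contradiction by showing that $e(v)\ge k$ for every $v$. By \eqref{eq:decode},
\begin{equation}\label{eq:pieces}
A\setminus[v]=\{y_j+1:j\ge r+2,\ y_j\ge v\}\ \ (v\ge u),\qquad [v]\setminus\tilde A=\{\tilde y_j:j\le\tilde r,\ \tilde y_j\le v\}\ \ (v\le\tilde u).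
\end{equation}

\emph{Left of $u$.} Let $v<u$. In $[v]\setminus\tilde A$ only indices $j\le r$ occur, because $\tilde y_j\ge\tilde y_{r+1}=u>v$ for $j\ge r+1$; for $j\le r$ we have $\tilde y_j=y_j$. So $[v]\setminus\tilde A=[v]\setminus A$ and $e(v)=D_A(v)$. This is at least $k$, since $v$ is smaller than the smallest minimizer of $D_A$.

\emph{Right of $\tilde u$.} Let $v>\tilde u$. In $A\setminus[v]$ only indices with $y_j\ge v>y_{\tilde r+1}$ occur, so $j\ge\tilde r+2$ and $y_j=\tilde y_j$. So $A\setminus[v]=\tilde A\setminus[v]$ and $e(v)=D_{\tilde A}(v)$. This is at least $k$, since $v$ is larger than the largest minimizer of $D_{\tilde A}$.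

\emph{Between.} Let $u\le v\le\tilde u$. By \eqref{eq:pieces}, $e(v)=\#\{j\ge r+2:y_j\ge v\}+\#\{j\le\tilde r:\tilde y_j\le v\}$, and every $j\in[k]$ is counted: if $j\le r+1$, then $j\le\tilde r$ and $\tilde y_j=y_j\le u\le v$; if $j\ge\tilde r+1$, then $j\ge r+2$ and $y_j\ge\tilde u\ge v$; and if $r+2\le j\le\tilde r$, then $y_j\ge v$ or $\tilde y_j\le y_j<v$. So $e(v)\ge k$.
\end{proof}

\subsection{Codes without a unit gap}\label{sec:nogap}

Let $\nu_0$ be the number of $k$-subsets of $[n-1]$ with all gaps at least $2$. Suppose a tight set $A$ has a code $(K,r)$ with such a $K$. In \eqref{eq:walk}, $q\ge1$ gives $|u-v|\ge2q+1$ by \eqref{eq:gaps}, so $D_A(v)>D_A(u)$ for all $v\ne u$; the minimizer is unique, and so is the code. If two such sets had the same $K$, their indices would be different by \eqref{eq:decode}, and Lemma~\ref{lem:compare} with $\tilde K=K$ would give a contradiction: (i) is trivial, (ii) holds by uniqueness, and (iii) holds because all gaps are at least $2$. So there are at most $\nu_0$ tight sets of this kind.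

\subsection{Codes with a unit gap}\label{sec:gap}

Every code of each remaining tight set has a gap equal to $1$. The number of $k$-sets with a unit gap has order $n^{k-1}$, exactly the order we are interested in. So we cannot afford a constant factor here, and we must again show that there is essentially one set for each $K$.

What we can afford is to discard $k$-sets with two small gaps. Call $K$ \emph{bad} if it has a gap equal to $1$ and another gap at most $2$. If these gaps have indices $i<j$ (in either order), then $K$ can be recovered from $i$, $j$, the values of the two gaps, and the $(k-2)$-set $K\setminus\{y_{i+1},y_{j+1}\}$: first $y_{i+1}$ is recovered from $y_i$, and then $y_{j+1}$ from $y_j$. So there are $O_k(n^{k-2})$ bad $K$, and at most $k$ times as many sets with a bad code. Discard these sets. Every code of each remaining set is then \emph{nice}: exactly one gap of $K$ equals $1$ and all others are at least $3$; such a $K$ is also called nice. Let $\nu_1$ be the number of nice $k$-subsets of $[n-1]$. Then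
\begin{equation}\label{eq:nu}
\nu_0+\nu_1\le\binom{n-1}k .
\end{equation}

\medskip
\noindent\textbf{The minimizers.} Let $(K,r)$ be a code at $u=y_{r+1}$ of a remaining set $A$, and let the unit gap of $K$ have index $i$, with $y_i=a$, $y_{i+1}=a+1$. By \eqref{eq:walk}, a second minimizer $v\ne u$ satisfies $|u-v|=2q$, so $q\ge1$. A sum of $q\ge1$ consecutive gaps of $K$ is at least $3q-2$, so \eqref{eq:gaps} gives $2q=|u-v|\ge3q-1$. Hence $q=1$ and $|u-v|=2$, and again by \eqref{eq:gaps} the gap adjacent to $u$ on the side of $v$ is the unit gap. The gaps adjacent to $u=y_{r+1}$ have indices $r$ and $r+1$. This leaves three cases.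
\begin{itemize}
\item \emph{$r\le i-2$ (``left set'') or $r\ge i+1$ (``right set'').} The unit gap is not adjacent to $u$, and the minimizer is unique.
\item \emph{$r=i-1$.} Here $u=a$, and the only candidate is $v=a+2$. There $q=1$, since $y_{i+1}=a+1<a+2$ and $y_{i+2}\ge a+4$ if it exists. So the minimizers are exactly $a$ and $a+2$. Passing from $u=a$ to $u=a+2$ moves $a+1$ into $R$ and $a+2$ out of $S$, so the code at $a+2$ is $\bigl((K\setminus\{a,a+1\})\cup\{a+1,a+2\},\,i\bigr)$.
\item \emph{$r=i$.} Here $u=a+1$, and the only candidate is $v=a-1$. There $q=1$, since $y_i=a>a-1$ and $y_{i-1}\le a-3$ if it exists. So the minimizers are exactly $a-1$ and $a+1$. Passing from $u=a+1$ to $u=a-1$ moves $a$ out of $R$ and $a+1$ into $S$, so the code at $a-1$ is $\bigl((K\setminus\{a,a+1\})\cup\{a-1,a\},\,i-1\bigr)$.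
\end{itemize}

\medskip
\noindent\textbf{Lines.} In the last two cases the two codes differ by sliding the consecutive pair $\{a,a+1\}$ by one. This suggests grouping nice sets accordingly. For an index $i$ and a $(k-2)$-set $Y$, let the \emph{line} of $(i,Y)$ consist of all nice sets $K_a=Y\cup\{a,a+1\}\subset[n-1]$ in which $a$ is the $i$-th smallest element. Apart from conditions on $Y$ alone, niceness requires only that $a$ exceed the element of $Y$ before it by at least $3$, that the element of $Y$ after the pair exceed $a+1$ by at least $3$ (if these elements exist), and that $1\le a\le n-2$. So the admissible $a$ form an interval $I$ of integers. Each nice $K$ lies on exactly one line, so $\sum|I|=\nu_1$ over all lines, and at most $(k-1)\binom{n-1}{k-2}$ lines are non-empty.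

All codes of a remaining set are nice, and by the three cases above they lie on one line. On this line the set is a left set, a right set, or the set $W(a)$ with exactly the two codes $(K_a,i-1)$ and $(K_{a+1},i)$. In the last case $a,a+1\in I$, the smallest minimizer is $a$ and the largest is $a+2$. Fix a line and put
\begin{align*}
I_L&=\{a\in I:K_a\text{ is in the code of a remaining left set}\},\\
I_R&=\{a\in I:K_a\text{ is in the code of a remaining right set}\},\\
I_W&=\{a\in I:W(a)\text{ is a remaining set}\},\qquad\text{so } I_W+1\subset I .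
\end{align*}

\medskip
\noindent\textbf{Four exclusions.} We apply Lemma~\ref{lem:compare} on the line. For a nice $K$ with unit gap of index $i$ and $r<\tilde r$, the difference $y_{\tilde r+1}-y_{r+1}$ is the sum of the $\tilde r-r$ gaps of indices $r+1,\dots,\tilde r$, so it is at least $3(\tilde r-r)-2\ge2(\tilde r-r)$ if $\tilde r-r\ge2$; if $\tilde r-r=1$, it is at least $3$ unless its one gap is the unit gap. So
\begin{equation}\label{eq:iii}
\text{condition (iii) holds for a nice $K$ unless }(r,\tilde r)=(i-1,i).
\end{equation}
This exceptional pair does not occur below.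
\begin{enumerate}
\item \emph{Each $K_a$ is in the code of at most one left set and of at most one right set.} For two left sets, or two right sets, over $K_a$, the indices differ. Take $K=\tilde K=K_a$; (i) is trivial, (ii) holds because the minimizers are unique, and (iii) holds by \eqref{eq:iii}.
\item \emph{If $a\in I_L$ and $a'\in I_R$, then $a<a'$.} Suppose $a'\le a$. Take $K=K_a$ with $r\le i-2$ and $\tilde K=K_{a'}$ with $\tilde r\ge i+1$. The two $k$-sets differ at most in the coordinates $i$ and $i+1$, where $\tilde K$ is not larger; and $i\ge r+2$, $i+1\le\tilde r$. So (i) holds. Condition (ii) holds because the minimizers are unique, and (iii) by \eqref{eq:iii}.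
\item \emph{If $a\in I_W$, then $a\notin I_R$.} Otherwise take $K=\tilde K=K_a$ with $r=i-1$, the code of $W(a)$ at its smallest minimizer, and $\tilde r\ge i+1$, the code of a right set.
\item \emph{If $a\in I_W$, then $a+1\notin I_L$.} Otherwise take $K=\tilde K=K_{a+1}$ with $r\le i-2$, the code of a left set, and $\tilde r=i$, the code of $W(a)$ at its largest minimizer.
\end{enumerate}
In 3 and 4, (i) is trivial, (ii) holds by the choice of the minimizer of $W(a)$ and the uniqueness of the minimizer of the other set, and (iii) holds by \eqref{eq:iii}. By 1, the number of remaining sets on the line is $|I_L|+|I_R|+|I_W|$.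

\medskip
\noindent\textbf{Counting on a line.} We claim that
\[
|I_L|+|I_R|+|I_W|\le|I|+1
\]
for a non-empty line. Let $c=\max I_L$, or $c=\min I-1$ if $I_L=\emptyset$. By 2, $I_R\subset[c+1,\max I]$.
\begin{itemize}
\item The translate by $1$ of the part of $I_W$ in $(-\infty,c-1]$ is disjoint from $I_L$ by 4, and both lie in $[\min I,c]$. So $|I_L|+|I_W\cap(-\infty,c-1]|\le c-\min I+1$.
\item The part of $I_W$ in $[c+1,\infty)$ is disjoint from $I_R$ by 3, and both lie in $[c+1,\max I]$. So $|I_R|+|I_W\cap[c+1,\infty)|\le\max I-c$.
\item At most one more element, $a=c$, belongs to $I_W$.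
\end{itemize}
The sum of the three bounds is $\max I-\min I+2=|I|+1$. Summing over all lines, we see that the number of remaining sets is at most $\nu_1+(k-1)\binom{n-1}{k-2}$.

\subsection{Conclusion}

Adding the near sets, the sets of Section~\ref{sec:nogap}, and the discarded and remaining sets of Section~\ref{sec:gap}, and using \eqref{eq:nu}, we get
\[
h(n,k)\le(k-1)\binom n{k-1}+\nu_0+\nu_1+O_k(n^{k-2})\le\binom{n-1}k+(k-1)\binom n{k-1}+O_k(n^{k-2}).
\]
Since $\binom{n-1}k=\binom nk-\binom{n-1}{k-1}=\binom nk-\binom n{k-1}+\binom{n-1}{k-2}$, this says that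
\[
h(n,k)\le\binom nk+(k-2)\binom n{k-1}+O_k(n^{k-2}),
\]
and Lemma~\ref{lem:middle} gives $f(n,k)\le\binom nk+k\binom n{k-1}+O_k(n^{k-2})$.

Finally, $g(n,k)=\binom nk+2\binom n{k-1}+O_k(n^{k-2})$, so the two bounds place $f(n,k)-g(n,k)$ between $\binom n{k-1}-O_k(n^{k-2})$ and $(k-2)\binom n{k-1}+O_k(n^{k-2})$; this is $\Theta_k(n^{k-1})$ because $k\ge3$. For $k=3$ both coefficients of $\binom n2$ in the bounds for $f$ are $3$, so $f(n,3)=\binom n3+3\binom n2+O(n)$. This completes the proof of Theorem~\ref{thm:second}.\qed

\begin{thebibliography}{1}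
\bibitem{onewaydiffs}
``Bounding One-Way Differences'',
\url{https://faculty.math.illinois.edu/~z-furedi/PUBS/furedi_frankl_pach_one-way-diffs.pdf}.
\end{thebibliography}

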